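\title{Algebraic unification of intersection types is decidable in exponential time}

\begin{abstract}
Algebraic unification asks whether a finite set of equations between intersection types has a solution modulo the equivalence induced by BCD subtyping. We show that the problem is decidable in time $2^{O(m^3)}\cdot\mathrm{poly}(|C|)$, where $m$ is the number of distinct subterms of the input $C$. With the known lower bound, the problem is EXPTIME-complete. A solvable system has a solution of at most doubly exponential size in which arguments of arrows are nested only quadratically deep. The proof measures how deeply a subtyping comparison descends into the arguments of arrows, compresses a solution to a finite certificate that retains only quadratically many such depths, and decides the existence of a certificate by a fixpoint computation.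
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb V$ be a countably infinite set of \emph{type variables} and let $\mathbb A=\{a_0,a_1,a_2,\dots\}$ be a non-empty, effectively presented, countable set of \emph{type constants}, disjoint from $\mathbb V$. The set $\mathbb T$ of \emph{intersection types} is given by the grammar
\[
\sigma,\tau ::= \alpha \mid a \mid \omega \mid \sigma\to\tau \mid \sigma\cap\tau \qquad(\alpha\in\mathbb V,\ a\in\mathbb A),
\]
where $\to$ associates to the right. \emph{BCD subtyping} $\le$ is the least preorder (reflexive and transitive relation) on $\mathbb T$ such that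
\begin{itemize}
\item $\sigma\le\omega$ and $\omega\le\omega\to\omega$;
\item $\sigma\cap\tau\le\sigma$, $\sigma\cap\tau\le\tau$ and $\sigma\le\sigma\cap\sigma$;
\item $(\sigma\to\tau)\cap(\sigma\to\tau')\le\sigma\to(\tau\cap\tau')$ \quad (distributivity);
\item if $\sigma\le\sigma'$ and $\tau\le\tau'$, then $\sigma\cap\tau\le\sigma'\cap\tau'$;
\item if $\sigma'\le\sigma$ and $\tau\le\tau'$, then $\sigma\to\tau\le\sigma'\to\tau'$ \quad (arrow rule).
\end{itemize}
The rules become natural when a type is read as a property of programs: $\omega$ holds always, $\sigma\cap\tau$ is conjunction, $\sigma\to\tau$ says that inputs with property $\sigma$ are sent to outputs with property $\tau$, and $\le$ is implication. The arrow rule reverses the order in the argument because a promise about more inputs is a stronger promise. We write $\sigma\equiv\tau$ if $\sigma\le\tau$ and $\tau\le\sigma$, and reserve $=$ for identity.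

A \emph{substitution} is a map $\theta:\mathbb V\to\mathbb T$, extended to $\mathbb T$ so that it fixes $\omega$ and the constants and commutes with $\to$ and $\cap$. \emph{Algebraic unification} is the following problem: given a finite set of constraints $C=\{\sigma_1\doteq\tau_1,\dots,\sigma_k\doteq\tau_k\}$ with $\sigma_i,\tau_i\in\mathbb T$, is there a substitution $\theta$ with $\theta(\sigma_i)\equiv\theta(\tau_i)$ for all $i$? Such a $\theta$ is a \emph{solution} of $C$. We write $|C|$ for the length of the input, in which variables and constants are given by their indices; our algorithm only compares them for equality. The question whether algebraic unification is decidable is posed in \cite{source}. Two known results come with the question: subtyping is decidable in quadratic time, and algebraic unification is EXPTIME-hard, where EXPTIME is the class of problems decidable in deterministic time $2^{\mathrm{poly}(|\mathrm{input}|)}$.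

Since subtyping is decidable, one can enumerate substitutions and test them, so solvable inputs are recognized; the question is whether the search can ever be stopped. If types were compared by identity, one would decompose both sides of an equation and reject as soon as a variable is equated with a larger term that contains it (the \emph{occurs check}). Modulo $\equiv$ both steps break down. Decomposition fails because $\sigma\to\omega\equiv\omega$ for every $\sigma$; in fact, sending all variables to $\omega$ turns every type without constants into a type equivalent to $\omega$, so only constants can make an input unsolvable. For the occurs check, fix a constant $a$ and compare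
\begin{align}
\alpha&\doteq\alpha\to a,\label{eq:occurs}\\
\alpha&\doteq\alpha\cap(\alpha\to a),\label{eq:self}\\
\alpha&\doteq a\cap(\omega\to\alpha).\label{eq:length}
\end{align}
In all three, $\alpha$ occurs properly inside the right side. Constraint \eqref{eq:self} is solved by $\sigma=\omega\to a$: the arrow rule and $\sigma\le\omega$ give $\sigma\le\sigma\to a$, hence $\sigma\le\sigma\cap\sigma\le\sigma\cap(\sigma\to a)\le\sigma$. The other two are unsolvable, for different reasons: \eqref{eq:length} would need an infinitely long chain of arrows to the right (Example~\ref{ex:length}), and \eqref{eq:occurs} an infinite nesting to the left (Example~\ref{ex:occurs}).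

Which answer should one expect? Unknown types can be nested in arguments of arrows to any depth, the order reverses at each level, and no bound on the depth of a smallest solution is apparent; this leaves room for undecidability. On the other hand, a finite input compares arguments only with the finitely many types that it writes to the left of an arrow, which suggests that finitely much information about each argument is enough. The second consideration prevails.

\begin{theorem}\label{thm:decide}
There is an algorithm that decides, for every finite constraint set $C$, whether $C$ has a solution. If $m$ is the number of distinct subterms of $C$, it runs in time $2^{O(m^3)}\cdot\mathrm{poly}(|C|)$.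
\end{theorem}

In Section~\ref{sec:paths} we show that every type is equivalent to a normal form $[s]$, an intersection of \emph{paths} $\sigma_1\to\dots\to\sigma_l\to a$ whose arguments $\sigma_k$ are again normal forms. The number $l$ is the \emph{length} of the path, and the \emph{rank} of $[s]$, defined there, counts how deeply arguments are nested. The \emph{size} of a type is the number of nodes of its syntax tree. An inequality constraint $\sigma\mathrel{\dot\le}\tau$ asks for $\theta(\sigma)\le\theta(\tau)$.

\begin{theorem}\label{thm:small}
\begin{enumerate}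
\item[(i)] Algebraic unification is EXPTIME-complete, the lower bound being the known one quoted above. The same holds if inequalities $\sigma\mathrel{\dot\le}\tau$ are allowed as constraints.
\item[(ii)] Let $m$ be the number of distinct subterms of $C$, and $n$ the number of those that occur as the left argument of an arrow. If $C$ is solvable, then it has a solution, computable from $C$, whose values on the variables of $C$ are normal forms that contain no type variables and only constants of $C$, have rank at most $n^2+2$, have all paths, at every level of nesting, of length less than $2^{m(n^2+2)}$, and have size at most $2^{2^{\mathrm{poly}(m)}}$.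
\end{enumerate}
\end{theorem}

The proof runs as follows. Types are finite sets of words whose letters are again types (Section~\ref{sec:paths}). A comparison $s\le t$ has a \emph{depth}, which is invariant under $\equiv$ and takes over the role of the occurs check (Section~\ref{sec:depth}). Replacing each letter by the depths at which it lies below the $n$ left arguments turns the constraints into conditions on words over a finite alphabet; a finite labeling of words that meets them is a \emph{certificate} (Section~\ref{sec:cert}). Solutions yield certificates (Section~\ref{sec:complete}), certificates yield solutions (Section~\ref{sec:sound}), and the existence of a certificate is decided by a fixpoint computation (Section~\ref{sec:fix}). Section~\ref{sec:final} counts time and size.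

\section{Types as finite sets of paths}\label{sec:paths}

The rules of $\le$ include transitivity and do not follow the shape of the types. We replace types by objects on which $\le$ is a plain recursion.

\subsection{Path sets}

\emph{Atoms} are the elements of $\mathbb V\cup\mathbb A$. Paths and path sets are generated inductively: if $x_1,\dots,x_l$ ($l\ge0$) are path sets and $a$ is an atom, then the sequence $x_1\cdots x_l\,a$ is a \emph{path} of length $l$ with \emph{letters} $x_1,\dots,x_l$; and every finite set of paths is a \emph{path set}. We write $p_k$ for the $k$-th letter of the path $p$. The \emph{rank} is defined by $\mathrm{rk}(\emptyset)=0$ and, for $s\neq\emptyset$,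
\[
\mathrm{rk}(s)=1+\max\{\mathrm{rk}(x): x\text{ is a letter of a path in }s\},\qquad\max\emptyset=0 .
\]
Letters have smaller rank than the set in which they occur, and the rank of a union is the maximum of the ranks. By recursion on $\mathrm{rk}(s)+\mathrm{rk}(t)$ we define an order on path sets and on paths:
\begin{itemize}
\item $s\le t$ iff for every $p\in t$ there is $q\in s$ with $q\le p$;
\item $x_1\cdots x_l\,a\le y_1\cdots y_{l'}\,a'$ iff $l=l'$, $a=a'$ and $y_k\le x_k$ for all $k$.
\end{itemize}
Thus a set is small when it has many paths, and a path is small when its letters are large. We write $s\equiv t$ if $s\le t\le s$, and put $x\to s=\{x\,p: p\in s\}$, where $x\,p$ is $p$ with the letter $x$ prefixed. Whenever we compare two paths letter by letter, it is understood that they have the same length and final atom.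

\begin{lemma}\label{lem:order}
\begin{enumerate}
\item[(i)] $\le$ is a preorder on path sets and on paths.
\item[(ii)] If $s\supseteq t$, then $s\le t$; in particular $s\le\emptyset$. Moreover $u\le s\cup t$ iff $u\le s$ and $u\le t$, so $s\cup t$ is a greatest lower bound of $s$ and $t$.
\item[(iii)] If $x'\le x$ and $s\le s'$, then $x\to s\le x'\to s'$.
\item[(iv)] The operations $\cup$ and $\to$ respect $\equiv$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For $s\le s$ use induction on $\mathrm{rk}(s)$: each $p\in s$ satisfies $p_k\le p_k$ for all $k$, so $p\le p$. For transitivity use induction on $\mathrm{rk}(s)+\mathrm{rk}(t)+\mathrm{rk}(u)$. Let $s\le t\le u$ and $p\in u$. Pick $q\in t$ with $p_k\le q_k$, then $o\in s$ with $q_k\le o_k$, for all $k$. By induction $p_k\le o_k$, so $o\le p$. The statement for paths follows, since $q\le p$ iff $\{q\}\le\{p\}$.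

(ii) If $p\in t\subseteq s$, take $q=p$. The equivalence holds because the definition of $u\le s\cup t$ quantifies over the paths of $s$ and those of $t$.

(iii) Given $x'p'$ with $p'\in s'$, pick $p\in s$ with $p\le p'$; then $x\,p\le x'p'$.

(iv) For $\to$ this is (iii). If $s\le s'$ and $t\le t'$, then $s\cup t\le s'$ and $s\cup t\le t'$, so $s\cup t\le s'\cup t'$ by (ii).
\end{proof}

A type $\sigma$ denotes a path set $[\![\sigma]\!]$:
\[
[\![\omega]\!]=\emptyset,\qquad [\![a]\!]=\{a\}\ \text{ for atoms }a,\qquad [\![\sigma\cap\tau]\!]=[\![\sigma]\!]\cup[\![\tau]\!],\qquad [\![\sigma\to\tau]\!]=[\![\sigma]\!]\to[\![\tau]\!].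
\]
Conversely, a path set $s$ has a \emph{normal form} $[s]\in\mathbb T$: put $[\emptyset]=\omega$, $[s]=\bigcap_{p\in s}[p]$ for $s\ne\emptyset$ (in some fixed order and bracketing), and $[x_1\cdots x_l\,a]=[x_1]\to\dots\to[x_l]\to a$. By induction on rank, $[\![[p]]\!]=\{p\}$ and $[\![[s]]\!]=s$. The rank of the type $[s]$ is $\mathrm{rk}(s)$. For example, $\omega\to a$ denotes $\{\emptyset\,a\}$, of rank $1$, and $(a\to a)\to a$ denotes $\{\{\{a\}\,a\}\,a\}$, of rank $3$.

\begin{lemma}\label{lem:paths}
For all types, $\sigma\le\tau$ iff $[\![\sigma]\!]\le[\![\tau]\!]$.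
\end{lemma}

\begin{proof}
($\Rightarrow$) Since BCD subtyping is the least preorder closed under its rules, it suffices to show that the relation ``$[\![\sigma]\!]\le[\![\tau]\!]$'' is a preorder closed under them. It is a preorder by Lemma~\ref{lem:order}(i). The rules for $\omega$ hold because $[\![\omega]\!]=[\![\omega\to\omega]\!]=\emptyset$ and $s\le\emptyset$. The rules for $\cap$ hold by (ii) and the proof of (iv). In distributivity both sides denote the same set, as $(x\to s)\cup(x\to t)=x\to(s\cup t)$. The arrow rule is (iii).

($\Leftarrow$) In BCD subtyping, $\sigma\cap\tau$ is a greatest lower bound: if $\xi\le\sigma$ and $\xi\le\tau$, then $\xi\le\xi\cap\xi\le\sigma\cap\tau$. Hence a finite intersection $\bigcap_i\tau_i$, with $\omega$ for the empty family, is a greatest lower bound of the $\tau_i$, and modulo $\equiv$ it depends neither on order, nor bracketing, nor repetitions. Next,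
\begin{equation}\label{eq:dist}
\sigma\to\bigcap_i\tau_i\ \equiv\ \bigcap_i(\sigma\to\tau_i)\qquad\text{for finite families.}
\end{equation}
For a non-empty family, the left side is below each $\sigma\to\tau_i$ by the arrow rule, and the inequality $\ge$ follows by induction on the number of members from
\[
\Bigl(\sigma\to\bigcap_{i\le k}\tau_i\Bigr)\cap(\sigma\to\tau_{k+1})\le\sigma\to\bigcap_{i\le k+1}\tau_i ,
\]
which is distributivity. For the empty family, $\omega\le\omega\to\omega\le\sigma\to\omega\le\omega$; this is the only use of the rule $\omega\le\omega\to\omega$.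

We show $\sigma\equiv[[\![\sigma]\!]]$ by induction on $\sigma$. For atoms and $\omega$ the two types are identical. For intersections, $[s\cup t]\equiv[s]\cap[t]$ because both are greatest lower bounds of the types $[p]$ with $p\in s\cup t$. For arrows, with $x=[\![\sigma]\!]$ and $t=[\![\tau]\!]$, equation \eqref{eq:dist} and induction give
\[
[x\to t]\equiv\bigcap_{p\in t}\bigl([x]\to[p]\bigr)\equiv[x]\to[t]\equiv\sigma\to\tau .
\]
It remains to show that $s\le t$ implies $[s]\le[t]$, by induction on $\mathrm{rk}(s)+\mathrm{rk}(t)$. For $p\in t$ choose $q\in s$ with $p_k\le q_k$ for all $k$. By induction $[p_k]\le[q_k]$, so $[s]\le[q]\le[p]$ by the arrow rule. Since $[t]$ is a greatest lower bound of the $[p]$, we get $[s]\le[t]$.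
\end{proof}

So types modulo $\equiv$ are path sets modulo $\equiv$, with $\omega,\cap,\to$ becoming $\emptyset,\cup,\to$.

\begin{example}\label{ex:length}
Constraint \eqref{eq:length} is unsolvable. A solution gives a path set $s\equiv\{a\}\cup(\emptyset\to s)$. Comparable paths have equal length, so equivalent path sets have the same set of path lengths. Hence $s$ is non-empty, and if $l$ is the largest length of a path in $s$, then $l+1$ is also the length of a path in $s$, which is absurd.
\end{example}

\subsection{Flat systems}

To have one operation per constraint we name all subterms. A \emph{flat system} consists of a finite set $\mathcal X$ of unknowns and finitely many constraints of the forms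
\[
X\doteq\omega,\qquad X\doteq a\ \ (a\in\mathbb A),\qquad X\doteq Y\to Z,\qquad X\doteq X'\cap X''
\]
with unknowns from $\mathcal X$. A \emph{solution} assigns to each $X\in\mathcal X$ a path set $S(X)$, with arbitrary atoms, such that, respectively,
\[
S(X)\equiv\emptyset,\qquad S(X)\equiv\{a\},\qquad S(X)\equiv S(Y)\to S(Z),\qquad S(X)\equiv S(X')\cup S(X'').
\]
The \emph{flattening} of $C$ has an unknown $X_\sigma$ for each subterm $\sigma$ of $C$. Its constraints are $X_\omega\doteq\omega$, $X_a\doteq a$, $X_{\sigma\to\tau}\doteq X_\sigma\to X_\tau$ and $X_{\sigma\cap\tau}\doteq X_\sigma\cap X_\tau$ for the subterms of these forms ($a\in\mathbb A$), and $X_\sigma\doteq X_\tau\cap X_\tau$ for each $\sigma\doteq\tau$ in $C$. A type variable $\alpha$ contributes no constraint of its own.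

\begin{lemma}\label{lem:flat}
$C$ is solvable iff its flattening is solvable. If $S$ solves the flattening, then $C$ is solved by $\theta(\alpha)=[S(X_\alpha)]$ for $\alpha$ occurring in $C$ and $\theta(\alpha)=\omega$ otherwise.
\end{lemma}

\begin{proof}
If $\theta$ solves $C$, put $S(X_\sigma)=[\![\theta(\sigma)]\!]$. The constraints that come from subterms hold by definition of $[\![\cdot]\!]$, and those that come from $C$ by Lemma~\ref{lem:paths}. Conversely, let $S$ and $\theta$ be as in the statement. Then $[\![\theta(\sigma)]\!]\equiv S(X_\sigma)$ for all subterms $\sigma$, by induction: for variables because $[\![[s]]\!]=s$, for $\omega$ and constants by their constraints, and for $\to$ and $\cap$ by their constraints and Lemma~\ref{lem:order}(iv). For $\sigma\doteq\tau$ in $C$ we have $S(X_\sigma)\equiv S(X_\tau)$, so $\theta(\sigma)\equiv\theta(\tau)$ by Lemma~\ref{lem:paths}.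
\end{proof}

From now on a flat system is fixed. Let $m=|\mathcal X|$, let $\mathcal Y\subseteq\mathcal X$ be the set of \emph{argument unknowns}, those $Y$ that occur in a constraint $X\doteq Y\to Z$, let $n=|\mathcal Y|$ and $N=n^2$, and let $A_0$ be the finite set of constants that occur. For the flattening of $C$, the numbers $m$ and $n$ are those of Theorems~\ref{thm:decide} and~\ref{thm:small}, and $A_0$ is the set of constants of $C$.

\section{The depth of a comparison}\label{sec:depth}

To refute \eqref{eq:occurs} one would like to say that $s\to\{a\}$ has larger rank than $s$. But rank is not invariant under $\equiv$: we have $\{\emptyset\,a\}\equiv\{\emptyset\,a,\ x\,a\}$ for every $x$, since $\emptyset\,a\le x\,a$. The invariant quantity is attached to a comparison. To verify $s\le t$ one matches paths and compares letters recursively, and a branch of the recursion ends at once when the right side is $\emptyset$. We count how many levels the recursion needs. Define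
\begin{itemize}
\item $s\le_0t$ iff $t=\emptyset$;
\item $s\le_{r+1}t$ iff for every $p\in t$ there is $q\in s$, of the same length and final atom, with $p_k\le_rq_k$ for all $k$.
\end{itemize}

\begin{lemma}\label{lem:depth}
For all $r$, $s\le_rt$ implies $s\le_{r+1}t$ and $s\le t$. Conversely, $s\le t$ implies $s\le_rt$ for $r=\min(\mathrm{rk}(s),\mathrm{rk}(t))$.
\end{lemma}

\begin{proof}
The first statement follows by induction on $r$: for $r=0$ both conclusions are vacuous because $t=\emptyset$, and for $r+1$ one applies the induction hypothesis to the letters $p_k\le_rq_k$. For the converse use induction on $\mathrm{rk}(s)+\mathrm{rk}(t)$. If $t=\emptyset$, then $s\le_0t$ and the first statement applies. Otherwise $s\neq\emptyset$ as well, so $r\ge1$. For $p\in t$ choose $q\in s$ with $p_k\le q_k$ for all $k$. By induction $p_k\le_{r_k}q_k$ with $r_k=\min(\mathrm{rk}(p_k),\mathrm{rk}(q_k))\le r-1$, so $p_k\le_{r-1}q_k$.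
\end{proof}

The \emph{depth} of the comparison of $s$ with $t$ is $\delta(s,t)=\min\{r:s\le_rt\}\in\mathbb N\cup\{\infty\}$. By Lemma~\ref{lem:depth}, $\delta(s,t)<\infty$ iff $s\le t$; and $\delta(s,t)=0$ iff $t=\emptyset$. The next lemma is the fact on which everything else rests: a chain of comparisons is as shallow as its \emph{shallowest} link. The reason is visible at level $0$: everything lies below $\emptyset$, and only $\emptyset$ lies above it.

\begin{lemma}\label{lem:absorb}
For all $r$ and all path sets $s,t,u$:
\[
(\mathrm A_r)\quad s\le_rt\le u\ \Rightarrow\ s\le_ru,\qquad\qquad(\mathrm B_r)\quad s\le t\le_ru\ \Rightarrow\ s\le_ru .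
\]
Consequently:
\begin{enumerate}
\item[(i)] if $\delta(s,t)$ and $\delta(t,u)$ are finite, then $\delta(s,u)\le\min(\delta(s,t),\delta(t,u))$;
\item[(ii)] if $s\le s'$, then $\delta(s,t)\le\delta(s',t)$;
\item[(iii)] if $s\equiv s'$ and $t\equiv t'$, then $\delta(s,t)=\delta(s',t')$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use simultaneous induction on $r$; the two statements call each other because passing to letters reverses the order. In $(\mathrm A_0)$, $t=\emptyset$ and $t\le u$ force $u=\emptyset$. In $(\mathrm B_0)$, $u=\emptyset$ by assumption.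

$(\mathrm A_{r+1})$ Let $p\in u$. Take $q\in t$ with $p_k\le q_k$, then $o\in s$ with $q_k\le_ro_k$, for all $k$. By $(\mathrm B_r)$, $p_k\le_ro_k$.

$(\mathrm B_{r+1})$ Let $p\in u$. Take $q\in t$ with $p_k\le_rq_k$, then $o\in s$ with $q_k\le o_k$, for all $k$. By $(\mathrm A_r)$, $p_k\le_ro_k$.

For (i) apply $(\mathrm A_r)$ with $r=\delta(s,t)$ and $(\mathrm B_r)$ with $r=\delta(t,u)$. For (ii) apply $(\mathrm B_r)$ with $r=\delta(s',t)$ if this is finite; otherwise there is nothing to show. For (iii), if $s'\le_rt'$, then $s\le s'\le_rt'\le t$ gives $s\le_rt$ by $(\mathrm B_r)$ and $(\mathrm A_r)$, and the situation is symmetric.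
\end{proof}

\begin{example}\label{ex:occurs}
Directly from the definition, $\delta(\{x\,a\},\{x\,a\})=1+\delta(x,x)$, and $\delta(x,x)$ is finite. If $s\equiv\{s\,a\}$, then Lemma~\ref{lem:absorb}(iii) gives $\delta(s,s)=1+\delta(s,s)$, which is impossible. So \eqref{eq:occurs} is unsolvable.

The same identity shows that solutions may need rank linear in $n$. The constraints $\alpha_1\doteq a$ and $\alpha_{k+1}\doteq\alpha_k\to a$ for $1\le k\le n$ force $\delta(s_k,s_k)=k$ for the path set $s_k$ assigned to $\alpha_k$, and $\delta(s,s)\le\mathrm{rk}(s)$ by Lemma~\ref{lem:depth}. Hence $\mathrm{rk}(s_{n+1})\ge n+1$ in every solution.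
\end{example}

\section{Certificates}\label{sec:cert}

\subsection{Constraints as conditions on words}

For a path set $s$ let ${\uparrow}s$ be the set of all paths that lie above some path of $s$. Then $s\le t$ iff ${\uparrow}t\subseteq{\uparrow}s$ by transitivity, and
\[
{\uparrow}\emptyset=\emptyset,\qquad{\uparrow}\{a\}=\{a\},\qquad{\uparrow}(s\cup t)={\uparrow}s\cup{\uparrow}t,\qquad{\uparrow}(y\to s)=\{x\,p: x\le y,\ p\in{\uparrow}s\}.
\]
So a solution $S$ satisfies equations between the sets of words ${\uparrow}S(X)$, and in these equations a letter $x$ enters only through the tests $x\le S(Y)$ with $Y\in\mathcal Y$. This suggests replacing $x$ by the outcome of these $n$ tests, and recording for each word $w$ over the resulting finite alphabet its \emph{state} $\mathrm{st}(w)\subseteq\mathcal X$, the set of unknowns to which it belongs. The difficulty is the way back. An abstract letter has to be realized by a path set that lies below certain $S(Y)$, while the sets $S(Y)$ are themselves built from realized letters.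

\subsection{Breaking the circle in the smallest case}\label{sub:small}

Constraints \eqref{eq:occurs} and \eqref{eq:self} amount to the flat systems
\[
(\mathrm F)\quad A\doteq a,\ \ Y\doteq Y\to A;\qquad\qquad(\mathrm E)\quad A\doteq a,\ \ X\doteq Y\to A,\ \ Y\doteq Y\cap X .
\]
In both, $\mathcal Y=\{Y\}$, so there are two abstract letters: $+$ (below $S(Y)$) and $-$ (not below). In (F) the equations are satisfied by $\mathrm{st}(a)=\{A\}$, $\mathrm{st}(+a)=\{Y\}$ and empty states elsewhere. Since (F) is unsolvable, the equations between words alone are not enough. In (E) we can take $\mathrm{st}(a)=\{A\}$, $\mathrm{st}(+a)=\{X,Y\}$, and $\mathrm{st}(-a)$ either $\emptyset$ or $\{Y\}$.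

Let us try to build a solution of (E) by choosing path sets $g(+)$ and $g(-)=\emptyset$ and letting $S(U)$ consist of the realized words whose state contains $U$. Then $S(X)=\{g(+)\,a\}$, so we need $g(+)\equiv S(Y)$. If $\mathrm{st}(-a)=\emptyset$, then $S(Y)=\{g(+)\,a\}$, and $g(+)\equiv\{g(+)\,a\}$ is impossible by Example~\ref{ex:occurs}. If $\mathrm{st}(-a)=\{Y\}$, then $S(Y)=\{g(+)\,a,\ \emptyset\,a\}$. Define $g(+)$ as the result of \emph{erasing} all letters in the paths of $S(Y)$, that is, $g(+)=\{\emptyset\,a\}$. This definition is not circular. Erasing letters makes paths smaller, so $g(+)\le S(Y)$. The erased path belongs to $S(Y)$ because $Y\in\mathrm{st}(-a)$, so $S(Y)\le g(+)$. Thus the additional condition ``$Y\in\mathrm{st}(+a)$ implies $Y\in\mathrm{st}(-a)$'' makes the construction work, and it is this condition that (F) cannot meet.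

In general, erasing everything is too much. In the system $A\doteq a$, $Y\doteq A\to A$, $X\doteq Y\to A$, the set $S(Y)\equiv\{\{a\}\,a\}$ is not equivalent to its erasure $\{\emptyset\,a\}$. The letter below $S(A)$ must be kept, and it can be kept, because $S(A)$ can be built first. Depth says what may be kept. Suppose $\delta(S(Y),S(Z))=r$, where possibly $Z=Y$. A path $z\in S(Z)$ is matched by $y\in S(Y)$ with $z_k\le_{r-1}y_k$, and by Lemma~\ref{lem:absorb} every $S(U)$ above $y_k$ lies above $z_k$ at depth less than $r$. So the word for $y$ passes only tests that the word for $z$ passes at depth less than $r$. An abstract letter should therefore record the \emph{depth} at which each test is passed, and erasing should remove only the tests of depth at least $r$. Depths are unbounded, but they are only ever compared with the at most $N=n^2$ thresholds $\delta(S(Y),S(Z))$, so we may replace a depth by the number of thresholds that it reaches.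

\subsection{The definition}

Let $\Theta=\{0<1<\dots<N<\infty\}$. A \emph{depth matrix} is a map $e:\mathcal Y\times\mathcal Y\to\Theta$ such that
\begin{enumerate}
\item[(E1)] $e(Y,Y)<\infty$;
\item[(E2)] if $e(Y,Z)<\infty$ and $e(Z,U)<\infty$, then $e(Y,U)\le\min(e(Y,Z),e(Z,U))$.
\end{enumerate}
It stands for the compressed depths $\delta(S(Y),S(Z))$; (E1) is reflexivity and (E2) is Lemma~\ref{lem:absorb}(i). A \emph{profile} for $e$ is a map $b:\mathcal Y\to\Theta$, written $Z\mapsto b_Z$, such that
\begin{equation}\label{eq:profile}
b_Z<\infty\ \text{ and }\ e(Z,U)<\infty\quad\text{imply}\quad b_U\le\min(b_Z,e(Z,U)).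
\end{equation}
It stands for the compressed depths $\delta(x,S(Z))$ of a letter $x$. Let $\Sigma=\Sigma_e$ be the finite set of profiles, ordered pointwise, and let $e_Y=e(Y,\cdot)$. For $0\le i\le N+1$ the \emph{cut} $c_i$ is defined by
\[
c_i(b)_Z=\begin{cases}b_Z&\text{if }b_Z<i,\\ \infty&\text{otherwise.}\end{cases}
\]

\begin{lemma}\label{lem:profiles}
Let $e$ be a depth matrix, $Y\in\mathcal Y$ and $0\le i,j\le N+1$.
\begin{enumerate}
\item[(a)] $e_Y\in\Sigma$.
\item[(b)] $c_i(\Sigma)\subseteq\Sigma$, $c_{N+1}=\mathrm{id}$ and $c_ic_j=c_{\min(i,j)}$.
\item[(c)] For $b\in\Sigma$: $b_Y<\infty$ iff $b\le e_Y$.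
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Condition \eqref{eq:profile} for $e_Y$ is (E2).

(b) Let $c_i(b)_Z<\infty$ and $e(Z,U)<\infty$. Then $c_i(b)_Z=b_Z<i$, so $b_U\le\min(b_Z,e(Z,U))<i$ and $c_i(b)_U=b_U\le\min(c_i(b)_Z,e(Z,U))$. All finite entries are less than $N+1$, and an entry survives $c_j$ and then $c_i$ iff it is less than both $i$ and $j$.

(c) If $b\le e_Y$, then $b_Y\le e(Y,Y)<\infty$ by (E1). Conversely let $b_Y<\infty$ and $U\in\mathcal Y$. If $e(Y,U)<\infty$, then $b_U\le e(Y,U)$ by \eqref{eq:profile}; otherwise $b_U\le\infty=e(Y,U)$.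
\end{proof}

Part (c) is the purpose of \eqref{eq:profile}: among the profiles that pass the test for $Y$ there is a largest one, $e_Y$, just as $S(Y)$ is largest among the letters below $S(Y)$.

A \emph{word} is an element $w=b_1\cdots b_l\,a$ of $\Sigma^*A_0$, of length $|w|=l$. Cuts act on words letter by letter and fix the final constant; by Lemma~\ref{lem:profiles}(b), $c_i(w)$ is a word of the same length.

\begin{definition}\label{def:cert}
A \emph{certificate} is a pair $(e,\mathrm{st})$ of a depth matrix $e$ and a map $\mathrm{st}:\Sigma^*A_0\to\mathcal P(\mathcal X)$ of \emph{finite support} ($\mathrm{st}(w)=\emptyset$ for all but finitely many $w$) such that for all words $w$, all $b\in\Sigma$ and all $a\in A_0$: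
\begin{enumerate}
\item[(L1)] for each constraint $X\doteq\omega$: $X\notin\mathrm{st}(w)$; for each constraint $X\doteq a'$: $X\in\mathrm{st}(w)$ iff $w=a'$;
\item[(L2)] for each constraint $X\doteq X'\cap X''$: $X\in\mathrm{st}(w)$ iff $X'\in\mathrm{st}(w)$ or $X''\in\mathrm{st}(w)$;
\item[(L3)] for each constraint $X\doteq Y\to Z$: $X\notin\mathrm{st}(a)$, and $X\in\mathrm{st}(bw)$ iff $b_Y<\infty$ and $Z\in\mathrm{st}(w)$;
\item[(C)] if $Y,Z\in\mathcal Y$, $e(Y,Z)=i<\infty$ and $Z\in\mathrm{st}(w)$, then $Y\in\mathrm{st}(c_i(w))$.
\end{enumerate}
\end{definition}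

Conditions (L1)--(L3) are the equations for the sets ${\uparrow}S(X)$, and (C) is the erasing condition. In examples with $\mathcal Y=\{Y\}$ we have $N=1$ and identify a profile $b$ with the value $b_Y$; if $e(Y,Y)=i$, then $\Sigma=\{0,\dots,i,\infty\}$.

\section{From solutions to certificates}\label{sec:complete}

\begin{proposition}\label{prop:complete}
If the flat system is solvable, then a certificate exists.
\end{proposition}

\begin{proof}
Let $S$ be a solution. Let $R$ be the set of those values $\delta(S(Y),S(Z))$, $Y,Z\in\mathcal Y$, that lie in $\{1,2,3,\dots\}$; then $|R|\le N$. Compress depths by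
\[
\beta(r)=|R\cap[1,r]|\quad(r\in\mathbb N),\qquad\beta(\infty)=\infty .
\]
The map $\beta$ is monotone with values in $\Theta$, it is finite exactly on finite arguments, and $\beta(r-1)=\beta(r)-1$ for $r\in R$. For a path set $x$ and $U,Y,Z\in\mathcal Y$ put
\[
b_U(x)=\beta\bigl(\delta(x,S(U))\bigr),\qquad b(x)=(b_U(x))_{U\in\mathcal Y},\qquad e(Y,Z)=b_Z(S(Y)).
\]

\emph{The matrix and the profiles.} If $b_Z(x)<\infty$ and $e(Z,U)<\infty$, then Lemma~\ref{lem:absorb}(i) gives $\delta(x,S(U))\le\min(\delta(x,S(Z)),\delta(S(Z),S(U)))$, and applying the monotone map $\beta$ yields $b_U(x)\le\min(b_Z(x),e(Z,U))$. For $x=S(Y)$ this is (E2), and (E1) holds because $S(Y)\le S(Y)$. So $e$ is a depth matrix, $b(x)\in\Sigma$ for all $x$, and $b(S(Y))=e_Y$. By Lemma~\ref{lem:absorb}(ii), $x\le x'$ implies $b(x)\le b(x')$.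

\emph{The states.} Say that a path set $s$ \emph{covers} the word $b_1\cdots b_l\,a$ if there is a path $x_1\cdots x_l\,a\in s$ with $b_k\le b(x_k)$ for all $k$, and let $\mathrm{st}(w)$ be the set of $X$ such that $S(X)$ covers $w$. The inequality $b_k\le b(x_k)$, in place of equality, mirrors the passage from $s$ to ${\uparrow}s$ and makes covering invariant under $\equiv$. Indeed, let $s\le s'$ and let $p\in s'$ satisfy $b_k\le b(p_k)$ for all $k$. Choose $q\in s$ with $q\le p$. Then $p_k\le q_k$, so $b_k\le b(p_k)\le b(q_k)$, and $s$ covers the word as well. The support of $\mathrm{st}$ is finite because $\Sigma$ and $A_0$ are finite and the lengths of paths in the sets $S(X)$ are bounded.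

\emph{(L1)--(L3).} By invariance we may replace $S(X)$ by the right side of its constraint. The set $\emptyset$ covers no word, $\{a'\}$ covers only $a'$, and a union covers a word iff one of its parts does; this gives (L1) and (L2). The paths of $S(Y)\to S(Z)$ are the $S(Y)\,p$ with $p\in S(Z)$. They have positive length, so no word $a$ is covered, and $bw$ is covered iff $b\le b(S(Y))=e_Y$ and $S(Z)$ covers $w$. By Lemma~\ref{lem:profiles}(c), $b\le e_Y$ iff $b_Y<\infty$.

\emph{(C).} Let $e(Y,Z)=i<\infty$, so that $r_0=\delta(S(Y),S(Z))$ is finite with $\beta(r_0)=i$. Let $Z\in\mathrm{st}(b_1\cdots b_l\,a)$, witnessed by $z_1\cdots z_l\,a\in S(Z)$ with $b_k\le b(z_k)$. Since $S(Z)\neq\emptyset$, we have $r_0\ge1$, so $r_0\in R$ and $\beta(r_0-1)=i-1$; this is why $R$ was chosen as the set of thresholds. By definition of $\le_{r_0}$ there is $y_1\cdots y_l\,a\in S(Y)$ with $z_k\le_{r_0-1}y_k$ for all $k$. We claim $c_i(b_k)\le b(y_k)$, which shows that $S(Y)$ covers $c_i(b_1\cdots b_l\,a)$. Let $U\in\mathcal Y$. If $b_U(y_k)=\infty$, there is nothing to show. Otherwise $r=\delta(y_k,S(U))$ is finite, and Lemma~\ref{lem:absorb}(i)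 gives $\delta(z_k,S(U))\le\min(r_0-1,r)$. Hence
\[
(b_k)_U\le b_U(z_k)\le\min(\beta(r_0-1),\beta(r))=\min(i-1,\ b_U(y_k)).
\]
So $(b_k)_U<i$ survives the cut, and $c_i(b_k)_U=(b_k)_U\le b_U(y_k)$.
\end{proof}

\begin{example}\label{ex:run}
Let $\gamma$ be a type variable. System (E) has the solution $S(A)=\{a\}$, $S(Y)=\{\gamma,\ \{\gamma\}\,a\}$, $S(X)=\{S(Y)\,a\}$, because $S(Y)\le\{\gamma\}$ gives $\{\gamma\}\,a\le S(Y)\,a$. Here $\delta(S(Y),S(Y))=2$: level $1$ would require a path $\emptyset\,a$ in $S(Y)$, and level $2$ follows from $\{\gamma\}\le_1\{\gamma\}$. So $R=\{2\}$, the depth $2$ is compressed to $e(Y,Y)=1$, and $\Sigma=\{0,1,\infty\}$. The letter $\{\gamma\}$ is not below $S(Y)$ and has profile $\infty$; the letter $S(Y)$ has profile $1$. The path $\gamma$ ends in an atom outside $A_0$ and covers nothing. The non-empty states are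
\[
\mathrm{st}(a)=\{A\},\qquad\mathrm{st}(0\,a)=\mathrm{st}(1\,a)=\{X,Y\},\qquad\mathrm{st}(\infty\,a)=\{Y\}.
\]
\end{example}

\section{From certificates to solutions}\label{sec:sound}

We have to realize each profile $b$ by a path set $g(b)$. The obvious choice, the union of all $S(U)$ with $b_U<\infty$, is circular. As in Section~\ref{sub:small} we replace $S(U)$ by an approximation from below, $D_i(U)$, in which all words are cut at $i$, and we use the approximation with index $i=b_U$. Since $c_i$ leaves only entries less than $i$, the set $D_i(U)$ refers only to approximations with smaller index.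

\begin{proposition}\label{prop:sound}
If a certificate exists, then the flat system is solvable.
\end{proposition}

\begin{proof}
Let $(e,\mathrm{st})$ be a certificate. Define path sets $D_i(X)$ for $0\le i\le N+1$ and $X\in\mathcal X$ by recursion on $i$, together with path sets $g(b)$ and paths $g(w)$:
\[
D_i(X)=\{g(c_i(w)): X\in\mathrm{st}(w)\},\qquad g(b_1\cdots b_l\,a)=g(b_1)\cdots g(b_l)\,a,
\]
\[
g(b)=\bigcup_{U\in\mathcal Y,\ b_U<\infty}D_{b_U}(U).
\]
The recursion is well founded because the finite entries of $c_i(b)$ are less than $i$, and each $D_i(X)$ is finite because $\mathrm{st}$ has finite support. Put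
\[
S(X)=D_{N+1}(X)=\{g(w):X\in\mathrm{st}(w)\}.
\]

\emph{(F1) If $i\le j$, then $D_i(X)\le D_j(X)$.} Every finite entry of $c_i(b)$ is an entry of $c_j(b)$ with the same value, so $g(c_j(b))\supseteq g(c_i(b))$ and $g(c_j(b))\le g(c_i(b))$. Since letters are compared in reverse, $g(c_i(w))\le g(c_j(w))$ for every word $w$. Thus each path of $D_j(X)$ lies above the path of $D_i(X)$ given by the same word.

\emph{(F2) $g(e_Y)\equiv S(Y)$ for $Y\in\mathcal Y$.} By (E1), the union $g(e_Y)=\bigcup_{e(Y,Z)<\infty}D_{e(Y,Z)}(Z)$ contains $D_{e(Y,Y)}(Y)$, so $g(e_Y)\le D_{e(Y,Y)}(Y)\le S(Y)$ by (F1). Conversely, let $e(Y,Z)=i<\infty$ and let $g(c_i(w))$ with $Z\in\mathrm{st}(w)$ be a path of $D_i(Z)$. By (C), $Y\in\mathrm{st}(c_i(w))$, so $g(c_i(w))\in S(Y)$. Hence $S(Y)\supseteq g(e_Y)$ and $S(Y)\le g(e_Y)$. This is the only use of (C).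

\emph{(F3) If $b\in\Sigma$ and $b_Y<\infty$, then $g(b)\le g(e_Y)$.} By Lemma~\ref{lem:profiles}(c), $b_U\le e(Y,U)$ for all $U$. If $e(Y,U)<\infty$, then $b_U<\infty$, so $g(b)\le D_{b_U}(U)\le D_{e(Y,U)}(U)$ by (F1). Since $g(e_Y)$ is the greatest lower bound of these sets $D_{e(Y,U)}(U)$, the claim follows.

Now we check the constraints. By (L1), $S(X)=\emptyset$ for $X\doteq\omega$ and $S(X)=\{a\}$ for $X\doteq a$. By (L2), $S(X)=S(X')\cup S(X'')$ for $X\doteq X'\cap X''$. For $X\doteq Y\to Z$, (L3) gives
\[
S(X)=\{g(b)\,p:\ b\in\Sigma,\ b_Y<\infty,\ p\in S(Z)\}.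
\]
The profile $e_Y$ is among these $b$, by Lemma~\ref{lem:profiles}(a) and (E1), so $S(X)\supseteq g(e_Y)\to S(Z)$. By (F3), $g(e_Y)\,p\le g(b)\,p$ for every such $b$, so $g(e_Y)\to S(Z)\le S(X)$. Together with (F2), $S(X)\equiv g(e_Y)\to S(Z)\equiv S(Y)\to S(Z)$.
\end{proof}

\begin{example}\label{ex:back}
For the certificate of Example~\ref{ex:run} we have $g(\infty)=\emptyset$, $g(0)=D_0(Y)$, $g(1)=D_1(Y)$, and $c_1$ fixes $0$ and sends $1$ to $\infty$. So
\[
D_0(Y)=\{\emptyset\,a\},\qquad D_1(Y)=\{D_0(Y)\,a,\ \emptyset\,a\},\qquad D_2(Y)=\{D_0(Y)\,a,\ D_1(Y)\,a,\ \emptyset\,a\}.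
\]
All three sets are equivalent to $\{\emptyset\,a\}$. We started from $\gamma\cap(\gamma\to a)$ and returned with $\omega\to a$: the construction does not recover the original solution, it produces another one.
\end{example}

\begin{remark}\label{rem:hyp}
Finite support and the strict inequality in the cut exclude the two kinds of infinity seen in the introduction, and neither can be dropped.

The flat system $O\doteq\omega$, $A\doteq a$, $X\doteq O\to V$, $V\doteq A\cap X$ expresses the unsolvable constraint \eqref{eq:length}. Take $e(O,O)=0$, so $\Sigma=\{0,\infty\}$, and let $\mathrm{st}(a)=\{A,V\}$, $\mathrm{st}(0^la)=\{X,V\}$ for $l\ge1$, and all other states empty. Conditions (L1)--(L3) and (C) hold; only finite support fails.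

System (F) has no certificate, and one sees this directly: if $e(Y,Y)=i$, then $Y\in\mathrm{st}(i\,a)$ by (L1) and (L3), so $Y\in\mathrm{st}(\infty\,a)$ by (C), contradicting (L3). If the cut $c_i$ kept the entries equal to $i$, then $e(Y,Y)=0$, $\mathrm{st}(a)=\{A\}$, $\mathrm{st}(0\,a)=\{Y\}$, with all other states empty, would satisfy all conditions.
\end{remark}

\section{Deciding the existence of a certificate}\label{sec:fix}

Fix a depth matrix $e$. Conditions (L1)--(L3) are local in the tree of words, where $bw$ is a child of $w$: they constrain one state, or relate $\mathrm{st}(bw)$ to $\mathrm{st}(w)$. Condition (C) is not local, since it relates $w$ to the distant word $c_i(w)$. We make it local by following all cuts of a word at once. This is possible because $c_ic_j=c_{\min(i,j)}$: the $N+2$ words $c_0(w),\dots,c_{N+1}(w)$ are closed under further cuts.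

A \emph{vector} is a tuple $\mathbf v=(v_0,\dots,v_{N+1})\in\mathcal P(\mathcal X)^{N+2}$, with intended meaning $v_k=\mathrm{st}(c_k(w))$. Let $\mathbf 0=(\emptyset,\dots,\emptyset)$. For $0\le i\le N+1$ let $\pi_i\mathbf v=(v_{\min(k,i)})_{0\le k\le N+1}$, the vector intended for $c_i(w)$. Then $\pi_{N+1}=\mathrm{id}$, $\pi_i\pi_j=\pi_{\min(i,j)}$, and the last component of $\pi_i\mathbf v$ is $v_i$.

\begin{definition}\label{def:vectors}
\begin{itemize}
\item $\mathbf v$ is \emph{consistent} if for all $k$: $X\notin v_k$ for each $X\doteq\omega$; $X\in v_k$ iff $X'\in v_k$ or $X''\in v_k$ for each $X\doteq X'\cap X''$; and if $Y,Z\in\mathcal Y$, $e(Y,Z)=i<\infty$ and $Z\in v_k$, then $Y\in v_{\min(i,k)}$.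
\item For $b\in\Sigma$ we write $\mathbf v\xrightarrow{b}\mathbf v'$ if for all $k$: $X\notin v'_k$ for each $X\doteq a'$; and for each $X\doteq Y\to Z$, $X\in v'_k$ iff $c_k(b)_Y<\infty$ and $Z\in v_k$.
\item For $a\in A_0$, $\mathbf v$ is \emph{$a$-initial} if it is consistent, all its components equal one set $v$, $X\notin v$ for each $X\doteq Y\to Z$, and for each $X\doteq a'$, $X\in v$ iff $a'=a$.
\item $G_0=\{\mathbf 0\}$, and $G_{d+1}$ is the set of consistent $\mathbf v$ such that for all $i\le N+1$ and $b\in\Sigma$ there is $\mathbf v'\in G_d$ with $\pi_i\mathbf v\xrightarrow{b}\mathbf v'$.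
\end{itemize}
\end{definition}

The set $G_d$ consists of the vectors whose subtree can be labeled so that all states vanish after $d$ further letters. The quantifier over $i$ is needed because $c_i(w)$ is a word in its own right and can be extended by an arbitrary letter $b$, whereas the successors of the vector of $w$ speak only about the words $c_i(b)c_i(w)$.

\begin{lemma}\label{lem:G}
Each $G_d$ consists of consistent vectors and is closed under all $\pi_j$, and $G_0\subseteq G_1\subseteq\cdots$. If $G_d=G_{d+1}$, then $G_d=G_{d'}$ for all $d'\ge d$.
\end{lemma}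

\begin{proof}
If $\mathbf v$ is consistent, so is $\pi_j\mathbf v$: the first two conditions concern single components, and for the third, $Z\in v_{\min(k,j)}$ gives $Y\in v_{\min(i,k,j)}$, which is the component of $\pi_j\mathbf v$ with index $\min(i,k)$. The vector $\mathbf 0$ is consistent, fixed by all $\pi_j$, and satisfies $\mathbf 0\xrightarrow{b}\mathbf 0$ for all $b$. This gives the claims for $G_0$ and $G_0\subseteq G_1$. If $\mathbf v\in G_{d+1}$, then $\pi_i\pi_j\mathbf v=\pi_{\min(i,j)}\mathbf v$ has the required successors, so $\pi_j\mathbf v\in G_{d+1}$. Finally $G_{d+1}$ is obtained from $G_d$ by a fixed operator that is monotone for inclusion, so $G_d\subseteq G_{d+1}$ implies $G_{d+1}\subseteq G_{d+2}$, and $G_d=G_{d+1}$ implies $G_{d+1}=G_{d+2}$.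
\end{proof}

To build a certificate from the sets $G_d$, one would choose a successor for each vector and letter and read off $\mathrm{st}(w)$ from the last component of the vector reached at $w$. The example shows why this is not enough.

\begin{example}\label{ex:vectors}
Take system (E) with $e(Y,Y)=1$. The vector $\mathbf u=(\{A\},\{A\},\{A\})$ is $a$-initial, and
\[
\mathbf u\xrightarrow{0}(\emptyset,\{X,Y\},\{X,Y\}),\qquad\mathbf u\xrightarrow{1}(\emptyset,\{Y\},\{X,Y\}),\qquad\mathbf u\xrightarrow{\infty}\mathbf 0 .
\]
The three successors are consistent. They and their projections avoid $A$, so they step to $\mathbf 0$ under every letter and lie in $G_1$; hence $\mathbf u\in G_2$. Reading off last components would give $\mathrm{st}(\infty\,a)=\emptyset$, which violates (C). The vector chosen for $1\,a$ asserts in its component of index $1$ that $Y$ belongs to the state of $c_1(1\,a)=\infty\,a$, and the vector chosen for $\infty\,a$ ignores this. The remedy is to let $\infty\,a$ collect also the vector $\pi_1(\emptyset,\{Y\},\{X,Y\})=(\emptyset,\{Y\},\{Y\})$ and to take the union of the last components, which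 gives $\mathrm{st}(\infty\,a)=\{Y\}$ as in Example~\ref{ex:run}.
\end{example}

Unions are harmless because, apart from prohibitions that hold in every collected vector, the conditions on a certificate only pass membership from one state to another.

\begin{proposition}\label{prop:fix}
Let $e$ be a depth matrix and $h\ge0$. A certificate $(e,\mathrm{st})$ with $\mathrm{st}(w)=\emptyset$ for all $|w|\ge h$ exists iff for every $a\in A_0$ there is an $a$-initial vector in $G_h$.
\end{proposition}

\begin{proof}
($\Rightarrow$) Put $\mathbf v(w)=(\mathrm{st}(c_k(w)))_{0\le k\le N+1}$. This vector is consistent by (L1), (L2) and (C) for the words $c_k(w)$, where $c_ic_k(w)=c_{\min(i,k)}(w)$. The same identity gives $\pi_i\mathbf v(w)=\mathbf v(c_i(w))$. Further, $\mathbf v(w)\xrightarrow{b}\mathbf v(bw)$ by (L1) and (L3) for the words $c_k(bw)=c_k(b)c_k(w)$, which have positive length. We show $\mathbf v(w)\in G_{h-|w|}$ for all $|w|\le h$ by downward induction on $|w|$. For $|w|=h$, $\mathbf v(w)=\mathbf 0$, since cuts preserve length. For $|w|<h$ and all $i,b$,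
\[
\pi_i\mathbf v(w)=\mathbf v(c_i(w))\xrightarrow{b}\mathbf v(b\,c_i(w))\in G_{h-|w|-1}.
\]
In particular $\mathbf v(a)\in G_h$. All components of $\mathbf v(a)$ equal $\mathrm{st}(a)$, and $\mathbf v(a)$ is $a$-initial by (L1) and (L3).

($\Leftarrow$) Choose an $a$-initial $\mathbf u_a\in G_h$ for each $a\in A_0$. For $d\ge1$, $\mathbf v\in G_d$ and $b\in\Sigma$ choose $\mathrm{succ}_d(\mathbf v,b)\in G_{d-1}$ with $\mathbf v\xrightarrow{b}\mathrm{succ}_d(\mathbf v,b)$; this is the case $i=N+1$ in the definition of $G_d$. For $|w|\le h$ define a set of vectors $Q(w)\subseteq G_{h-|w|}$ by recursion on $|w|$: $Q(a)=\{\mathbf u_a\}$, and for $|w|<h$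
\[
Q(bw)=\bigl\{\pi_i\,\mathrm{succ}_{h-|w|}(\mathbf v,b'):\ 0\le i\le N+1,\ b'w'\text{ a word with }c_i(b'w')=bw,\ \mathbf v\in Q(w')\bigr\}.
\]
Here $|w'|=|w|$, so $\mathbf v\in G_{h-|w|}$, and $Q(bw)\subseteq G_{h-|w|-1}$ by Lemma~\ref{lem:G}. We drop the index of $\mathrm{succ}$. The sets $Q(w)$ are closed under cuts and steps:
\begin{enumerate}
\item[(Q1)] \emph{If $\mathbf v\in Q(w)$, then $\pi_j\mathbf v\in Q(c_j(w))$.} For $w=a$, $\pi_j\mathbf u_a=\mathbf u_a$ because all components agree. An element of $Q(bw)$ has the form $\pi_i\,\mathrm{succ}(\mathbf v_1,b')$ with $c_i(b'w')=bw$ and $\mathbf v_1\in Q(w')$. Applying $\pi_j$ gives $\pi_{\min(i,j)}\,\mathrm{succ}(\mathbf v_1,b')$, and $c_{\min(i,j)}(b'w')=c_j(bw)$.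
\item[(Q2)] \emph{If $\mathbf v\in Q(w)$ and $|w|<h$, then $\mathrm{succ}(\mathbf v,b)\in Q(bw)$.} Take $i=N+1$ and $b'w'=bw$.
\end{enumerate}
Let $\mathrm{st}(w)$ be the union of the last components of all $\mathbf v\in Q(w)$ for $|w|\le h$, and $\mathrm{st}(w)=\emptyset$ for $|w|>h$. For $|w|=h$ we have $Q(w)\subseteq G_0=\{\mathbf 0\}$, so $\mathrm{st}(w)=\emptyset$ for all $|w|\ge h$, and the support is finite.

(L1) For $X\doteq\omega$, all vectors in $Q(w)$ are consistent, so no component contains $X$. Let $X\doteq a'$. For $w=a$, the claim is part of $a$-initiality. For $1\le|w|\le h$, the last component of $\pi_i\,\mathrm{succ}(\mathbf v,b')$ is the $i$-th component of $\mathrm{succ}(\mathbf v,b')$, which avoids $X$ by definition of $\xrightarrow{b'}$. For $|w|>h$ the state is empty and $w\ne a'$.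

(L2) Each last component satisfies the equivalence by consistency, and the equivalence passes to unions. For $|w|>h$ both sides are false.

(L3) Let $X\doteq Y\to Z$. Then $X\notin\mathrm{st}(a)$ by initiality. For $|w|\ge h$ both $\mathrm{st}(bw)$ and $\mathrm{st}(w)$ are empty. Let $|w|<h$. If $X\in\mathrm{st}(bw)$, then $X$ lies in the $i$-th component of some $\mathrm{succ}(\mathbf v,b')$ with $c_i(b'w')=bw$ and $\mathbf v\in Q(w')$. By definition of $\xrightarrow{b'}$, $b_Y=c_i(b')_Y<\infty$ and $Z\in v_i$. Now $v_i$ is the last component of $\pi_i\mathbf v$, which lies in $Q(c_i(w'))=Q(w)$ by (Q1), so $Z\in\mathrm{st}(w)$. Conversely, if $b_Y<\infty$ and $Z$ lies in the last component of $\mathbf v\in Q(w)$, then $X$ lies in the last component of $\mathrm{succ}(\mathbf v,b)$ because $c_{N+1}(b)=b$, and this vector is in $Q(bw)$ by (Q2).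

(C) Let $e(Y,Z)=i<\infty$ and let $Z$ lie in the last component of $\mathbf v\in Q(w)$. Consistency with $k=N+1$ gives $Y\in v_i$, the last component of $\pi_i\mathbf v\in Q(c_i(w))$. So $Y\in\mathrm{st}(c_i(w))$.
\end{proof}

\section{Running time and small solutions}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:decide}]
If $C=\emptyset$, accept. Otherwise flatten $C$. For each depth matrix $e$ compute $G_0\subseteq G_1\subseteq\cdots$ until $G_d=G_{d+1}$, and call this set $G_\infty$. Accept iff for some $e$ every $a\in A_0$ has an $a$-initial vector in $G_\infty$.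

\emph{Correctness.} By Lemma~\ref{lem:flat} and Propositions~\ref{prop:complete} and~\ref{prop:sound}, $C$ is solvable iff a certificate exists. A certificate has finite support, so its states vanish on all words of length at least $h$ for some $h$. By Lemma~\ref{lem:G}, $G_h\subseteq G_\infty$ for all $h$, with equality for large $h$. By Proposition~\ref{prop:fix}, a certificate with depth matrix $e$ exists iff every $a\in A_0$ has an $a$-initial vector in $G_\infty$.

\emph{Running time.} Now $m\ge1$, $n\le m$ and $N+2\le3m^2$. There are at most $(N+2)^{n^2}=2^{O(m^2\log(m+1))}$ candidates for $e$, at most $(N+2)^n$ profiles, and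
\[
M=2^{m(N+2)}\le2^{3m^3}
\]
vectors. Since $|G_0|=1$ and the chain grows strictly until it stabilizes, $G_\infty=G_d$ for some $d\le M-1$. Computing $G_{d+1}$ from $G_d$ requires testing at most $M$ vectors for consistency and at most $M^2(N+2)|\Sigma|$ steps $\pi_i\mathbf v\xrightarrow{b}\mathbf v'$. Each test takes time polynomial in $m$ and the number of flat constraints, hence polynomial in $|C|$, and so does flattening. Multiplying by the at most $M$ rounds and by the number of matrices gives $2^{O(m^3)}\cdot\mathrm{poly}(|C|)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}]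
(i) Since $m=O(|C|)$, Theorem~\ref{thm:decide} gives membership in EXPTIME, and hardness is the quoted lower bound. As $\cap$ is a greatest lower bound and commutes with substitution, $\theta(\sigma)\le\theta(\tau)$ iff $\theta(\sigma\cap\tau)\equiv\theta(\sigma)$. So $\sigma\mathrel{\dot\le}\tau$ can be replaced by $\sigma\cap\tau\doteq\sigma$, with linear growth of the input, and the extended problem is in EXPTIME; it contains the original problem and is therefore also hard.

(ii) For $C=\emptyset$ there are no variables and nothing to show. Let $C\neq\emptyset$ be solvable. Then the algorithm accepts for some $e$, and $G_\infty=G_h$ with $h<M=2^{m(n^2+2)}$. Proposition~\ref{prop:fix} gives a certificate with $\mathrm{st}(w)=\emptyset$ for $|w|\ge h$, the proof of Proposition~\ref{prop:sound} turns it into the solution $S=D_{N+1}$ of the flattening, and Lemma~\ref{lem:flat} gives the solution $\theta(\alpha)=[S(X_\alpha)]$ of $C$. All three constructions involve only finite objects and finitely many choices among them, so $\theta$ is computable from $C$.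

\emph{Atoms and lengths.} Every path in a set $D_i(X)$ has the form $g(c_i(w))$ with $\mathrm{st}(w)\ne\emptyset$, so it ends in a constant of $A_0$ and has length less than $h$. Its letters are unions of sets $D_j(U)$ with $j<i$, so the same holds at every level of nesting.

\emph{Rank.} All letters in $D_0(X)$ are $g(c_0(b))=\emptyset$, so $\mathrm{rk}(D_0(X))\le1$. If $\mathrm{rk}(D_j(U))\le j+1$ for all $j<i$ and all $U$, then the letters in $D_i(X)$ have rank at most $i$, so $\mathrm{rk}(D_i(X))\le i+1$. Hence $\mathrm{rk}(S(X))\le N+2=n^2+2$.

\emph{Size.} Let $\|s\|$ and $\|p\|$ be the sizes of $[s]$ and $[p]$, and let $\mu(s)=\sum_{p\in s}(\|p\|+1)$. Counting arrow nodes and the final atom, $\|x_1\cdots x_l\,a\|=1+l+\sum_k\|x_k\|$. A set with $q\ge1$ paths needs $q-1$ intersection nodes, so $\|s\|=\mu(s)-1$, while $\|\emptyset\|=1$. Thus $\|s\|\le1+\mu(s)$ always, and $\mu(s\cup t)\le\mu(s)+\mu(t)$. Let $W$ be the number of words of length less than $h$, let $\mu_{-1}=0$, and let $\mu_i$ be the maximum of $\mu(D_j(X))$ over $j\le i$ and $X\in\mathcal X$. For $j\le i$, a letter in $D_j(X)$ is a union of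 at most $n$ sets $D_{j'}(U)$ with $j'<i$, so its size is at most $1+n\mu_{i-1}$, and $D_j(X)$ has at most $W$ paths, each of length less than $h$. Therefore
\[
\mu_i\le W\bigl(2+h+h(1+n\mu_{i-1})\bigr)\le K(1+\mu_{i-1}),\qquad K=W(2+2h+hn).
\]
Hence $1+\mu_i\le(K+1)(1+\mu_{i-1})$, and $\|S(X)\|\le1+\mu_{N+1}\le(K+1)^{N+2}$. Finally,
\[
W=|A_0|\sum_{l<h}|\Sigma|^l\le|A_0|\,(|\Sigma|+1)^h,
\]
with $|A_0|\le m$, $|\Sigma|\le(3m^2)^m$ and $h\le2^{3m^3}$. So $\log_2(K+1)\le2^{\mathrm{poly}(m)}$, and since $N+2\le3m^2$, the size of $\theta(\alpha)$ is at most $2^{2^{\mathrm{poly}(m)}}$.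
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Computational and Fine-Structure Aspects of Intersection Types},
\texttt{http://tlt2017.di.unito.it/Slides/Rehof.pdf}.

\end{thebibliography}
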